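\title{Two primes admit no $S$-Diophantine quadruple}


\begin{abstract}
Let $S$ be a set of two primes. We prove that there are no four positive integers $a<b<c<d$ such that each of the six numbers $ab+1$, $ac+1$, $ad+1$, $bc+1$, $bd+1$, $cd+1$ has all its prime factors in $S$. This proves a conjecture posed in \cite{source}. The proof is elementary, and it works more generally when the two primes are replaced by two coprime integers $p,q\ge 2$.
\end{abstract}

\section{The question and the result}

Let $S$ be a finite set of primes. A positive integer is an \emph{$S$-unit} if all its prime factors belong to $S$. Integers $0<a_1<\dots<a_m$ form an \emph{$S$-Diophantine $m$-tuple} if $a_ia_j+1$ is an $S$-unit for all $1\le i<j\le m$.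

For a fixed set $S$ such tuples are rare. Corvaja and Zannier proved, ineffectively, that there are only finitely many $S$-Diophantine triples. Stewart and Tijdeman proved that there are only finitely many $S$-Diophantine quadruples and that these are effectively computable. The following question is posed in \cite{source}. \emph{Fix the size of $S$, but not $S$ itself. Is there an integer $m$ such that no $S$-Diophantine $m$-tuple exists?} Here $m$ must be uniform over all sets $S$ of the given size. None of the finiteness theorems just mentioned is used below.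

The case $|S|=1$ can be settled at once. Let $S=\{p\}$. Pairs exist, for instance $(1,p^2-1)$. Triples do not. If $(a,b,c)$ were one, then $ac+1<bc+1$ would be two powers of $p$, so the first would divide the second. It would then divide the difference $(b-a)c$, and, being coprime to $c$, it would divide $b-a$. This is impossible, because $0<b-a<c<ac+1$. So for one prime the answer is $m=3$.

For two primes there are triples: $(1,3,5)$ gives $4,6,16$, so it is a $\{2,3\}$-Diophantine triple. The conjecture in \cite{source} is that for $|S|=2$ one can choose $m=4$. We prove it in the following form.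

\begin{theorem}\label{thm:main}
Let $p,q\ge 2$ be coprime integers and let $\Gamma=\{p^\alpha q^\beta:\alpha,\beta\in\mathbb Z_{\ge 0}\}$. There are no integers $0<a<b<c<d$ such that all six numbers
\[
ab+1,\quad ac+1,\quad ad+1,\quad bc+1,\quad bd+1,\quad cd+1
\]
lie in $\Gamma$.
\end{theorem}

If $p$ and $q$ are distinct primes, then $\Gamma$ is the set of $\{p,q\}$-units, and we obtain the conjecture.

\begin{corollary}\label{cor:conj}
If $S$ consists of two primes, there is no $S$-Diophantine quadruple. Moreover, $m=4$ is the smallest $m$ with the property that, for every $S$ with $|S|=2$, no $S$-Diophantine $m$-tuple exists.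
\end{corollary}

\begin{proof}
The first sentence is Theorem~\ref{thm:main}. The $\{2,3\}$-Diophantine triple $(1,3,5)$ and its subtuples show that no $m\le 3$ has the property.
\end{proof}

\begin{corollary}\label{cor:factors}
For any four distinct positive integers $a_1,\dots,a_4$, the product $\prod_{i<j}(a_ia_j+1)$ has at least three distinct prime factors. The number three is optimal.
\end{corollary}

\begin{proof}
If the product had at most two prime factors, we could enlarge the set of these to a set $S$ of two primes, and $a_1,\dots,a_4$, written in increasing order, would be an $S$-Diophantine quadruple, contrary to Corollary~\ref{cor:conj}. For optimality, $(1,3,5,7)$ gives the values $4,6,8,16,22,36$, whose prime factors are exactly $2,3,11$.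
\end{proof}

The quadruple $(1,3,5,7)$ shows two more things. First, $\{2,3,11\}$-Diophantine quadruples exist, so in Corollary~\ref{cor:conj} the hypothesis $|S|=2$ cannot be weakened to $|S|=3$. Second, five of its six values, all except $22$, are $\{2,3\}$-units, so Theorem~\ref{thm:main} fails if only five of the six conditions are required.

\subsection*{Outline of the proof}

What made the case of one prime easy is that divisibility orders the powers of $p$ linearly. With two generators, an element $p^\alpha q^\beta$ of $\Gamma$ is a point $(\alpha,\beta)$ of a quarter plane, and numbers that are incomparable under divisibility do occur. The proof studies the positions of the six points. First, the three numbers that contain $d$ are pairwise incomparable, hence form a descending staircase, and sizes decide which of them is in the middle (Section~\ref{sec:stairs}). Next, the identity $(ab)(cd)=(ac)(bd)=(ad)(bc)$ forces many coincidences among the exponents, and together with a few excluded divisibilities it leaves a single arrangement of the six points (Section~\ref{sec:points}). In that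 arrangement $ab+1$ divides three of the other numbers. The quotients are so simple that comparing sizes with a congruence gives a contradiction (Section~\ref{sec:end}).

\section{Tools}

For the rest of the paper $p,q,\Gamma$ are as in Theorem~\ref{thm:main}, and we suppose that $a<b<c<d$ contradict the theorem. We write
\[
s_{ab}=ab+1=p^{\alpha_{ab}}q^{\beta_{ab}},\qquad s_{ac}=ac+1=p^{\alpha_{ac}}q^{\beta_{ac}},
\]
and so on for all six pairs.

We read off divisibility from exponents. If $p^{\alpha}q^{\beta}$ divides $p^{\alpha'}q^{\beta'}$, then $p^\alpha$ divides $p^{\alpha'}q^{\beta'}$ and is coprime to $q^{\beta'}$, so $p^\alpha$ divides $p^{\alpha'}$ and $\alpha\le\alpha'$. In the same way $\beta\le\beta'$, and the converse is obvious. In particular the exponents of an element of $\Gamma$ are unique. This uses only that $p$ and $q$ are coprime, not that they are prime. Geometrically, one element of $\Gamma$ divides another exactly when its point $(\alpha,\beta)$ lies weakly to the left of and weakly below the other point.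

\begin{lemma}[staircase]\label{lem:three}
Suppose that none of three elements of $\Gamma$ divides another. Then they can be listed as $X_1,X_2,X_3$ with strictly increasing exponents of $p$ and strictly decreasing exponents of $q$, and
\[
X_2\le \gcd(X_1,X_2)\gcd(X_2,X_3).
\]
\end{lemma}

\begin{proof}
Two of the numbers cannot have the same exponent of $p$, since then one would divide the other. Of any two of them, the one with the smaller exponent of $p$ must have the larger exponent of $q$, since otherwise it would divide the other. This gives the list. The power of $p$ in $X_2$ divides $\gcd(X_2,X_3)$ and the power of $q$ in $X_2$ divides $\gcd(X_1,X_2)$, which gives the inequality.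
\end{proof}

The six numbers $s_{ab},\dots,s_{cd}$ are indexed by the pairs from $\{a,b,c,d\}$. Two different pairs either share one letter or are complementary, like $ab$ and $cd$. There is one tool for each situation.

\begin{lemma}[pairs that share a letter]\label{lem:share}
Let $x,y,z$ be positive integers with $x<y$.
\begin{enumerate}
\item[(i)] Every common divisor of $xz+1$ and $yz+1$ divides $y-x$.
\item[(ii)] If $xz+1$ divides $yz+1$, then $y>xz$, and in particular $y>z$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) A common divisor divides the difference $(y-x)z$. Since it divides $xz+1$, it is coprime to $z$, so it divides $y-x$.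

(ii) By (i), $xz+1$ divides the positive integer $y-x$. Hence $y\ge xz+1+x>xz\ge z$.
\end{proof}

\begin{lemma}[complementary pairs]\label{lem:compl}
Take two of the three complementary couples $\{s_{ab},s_{cd}\}$, $\{s_{ac},s_{bd}\}$, $\{s_{ad},s_{bc}\}$. Among the exponents of $p$ in the four numbers so obtained, the minimum is attained at least twice. The same holds for the exponents of $q$.
\end{lemma}

\begin{proof}
Let the two couples be $\{s,s'\}$ and $\{t,t'\}$. Since $(s-1)(s'-1)=abcd=(t-1)(t'-1)$,
\begin{equation}\label{eq:ident}
ss'-s-s'=tt'-t-t'.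
\end{equation}
Suppose that the minimal exponent of $p$ is attained only once. As \eqref{eq:ident} is symmetric in $s,s'$, in $t,t'$, and in the two couples, we may assume that it is attained at $s=p^{\alpha}q^{\beta}$. Then the exponents of $p$ in $s',t,t'$ are all at least $\alpha+1$, so $p^{\alpha+1}$ divides $s'$, $t$ and $t'$, and hence $ss'$ and $tt'$. By \eqref{eq:ident} it divides $s$, contrary to the exponent of $p$ in $s$ being $\alpha$. The argument for $q$ is the same with $p$ and $q$ exchanged.
\end{proof}

The argument applies to the exponent of a prime in the six values of any quadruple. For example, for $(1,3,5,7)$ the couples are $\{4,36\}$, $\{6,22\}$, $\{8,16\}$, the common value in \eqref{eq:ident} is $104$, and the exponents of $2$ are $\{2,2\}$, $\{1,1\}$, $\{3,4\}$.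

\subsection*{A case by hand}

To see how the staircase is used, let us show that $(1,3,5)$ does not extend to a $\{2,3\}$-Diophantine quadruple $(1,3,5,d)$ with $d>5$. Suppose that $d+1$, $3d+1$, $5d+1$ are all of the form $2^\alpha3^\beta$. By Lemma~\ref{lem:share}(i),
\[
\gcd(d+1,3d+1)\mid 2,\qquad \gcd(3d+1,5d+1)\mid 2,\qquad \gcd(d+1,5d+1)\mid 4 .
\]
All three numbers are at least $7$, so none divides another, and Lemma~\ref{lem:three} applies with $(p,q)=(2,3)$. At most one of the two greatest common divisors in that lemma exceeds $2$, so the middle number satisfies $X_2\le 2\cdot 4=8$. As $d+1$ is the smallest of the three numbers, $d+1\le 8$, so $d=6$ or $d=7$. But $d=6$ gives $d+1=7$, and $d=7$ gives $3d+1=22$.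

\section{The three numbers that contain $d$}\label{sec:stairs}

In general the staircase does not finish the proof, but it decides which of the three numbers is in the middle, and it bounds $d$.

\begin{lemma}\label{lem:stairs}
We have $ad<bc$, so $s_{ad}<s_{bc}$. After exchanging $p$ and $q$ if necessary,
\begin{equation}\label{eq:stairs}
\alpha_{bd}<\alpha_{ad}<\alpha_{cd},\qquad \beta_{cd}<\beta_{ad}<\beta_{bd}.
\end{equation}
\end{lemma}

\begin{proof}
We have $s_{ad}<s_{bd}<s_{cd}$. If one of these numbers divided a larger one, Lemma~\ref{lem:share}(ii) with $z=d$ would give $b>d$ or $c>d$. So none of them divides another. List them as $X_1,X_2,X_3$ as in Lemma~\ref{lem:three}. By Lemma~\ref{lem:share}(i), $\gcd(s_{ad},s_{bd})$, $\gcd(s_{ad},s_{cd})$, $\gcd(s_{bd},s_{cd})$ divide $b-a$, $c-a$, $c-b$ respectively. If $X_2=s_{bd}$, then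
\[
bd+1\le (b-a)(c-b)<bc<bd,
\]
which is impossible. If $X_2=s_{cd}$, then
\[
cd+1\le (c-a)(c-b)<c^2<cd,
\]
which is impossible. Hence $X_2=s_{ad}$, and $ad+1\le(b-a)(c-a)<bc$. Exchanging $p$ and $q$ reverses the order of $X_1,X_2,X_3$, so we may take $X_1=s_{bd}$ and $X_3=s_{cd}$. This is \eqref{eq:stairs}.
\end{proof}

From now on we assume \eqref{eq:stairs}. The bound $ad<bc$ says that $d$ is not too large, and this gives the second of the three restrictions used in the next section.

\begin{lemma}\label{lem:forbid}
\begin{enumerate}
\item[(i)] $s_{ac}\nmid s_{bc}$.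
\item[(ii)] $s_{bc}\nmid s_{cd}$.
\item[(iii)] $s_{ab}$ does not divide both $s_{ac}$ and $s_{bc}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) By Lemma~\ref{lem:share}(ii) with $x=a$, $y=b$, $z=c$, the contrary would give $b>c$.

(ii) By Lemma~\ref{lem:share}(ii) with $x=b$, $y=d$, $z=c$, the contrary would give $d>bc$, whereas $d\le ad<bc$.

(iii) Otherwise Lemma~\ref{lem:share}(i), applied with common letter $a$ and with common letter $b$, shows that $s_{ab}$ divides $c-b$ and $c-a$. Then it divides $b-a$, which is impossible since $0<b-a<ab+1$.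
\end{proof}

\section{The positions of the six points}\label{sec:points}

Now Lemma~\ref{lem:compl} enters. It speaks about four exponents at a time. In each of its six instances, \eqref{eq:stairs} shows that one of the four exponents is larger than another of them. Such an exponent does not attain the minimum and can be dropped. The remaining three exponents have the property that \emph{their minimum is attained at least twice}.

\begin{center}
\begin{tabular}{l|ll|ll}
couples & dropped & triple of $\alpha$'s & dropped & triple of $\beta$'s\\ \hline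
$\{ab,cd\},\{ac,bd\}$ & $\alpha_{cd}>\alpha_{bd}$ & $\alpha_{ab},\alpha_{ac},\alpha_{bd}$ & $\beta_{bd}>\beta_{cd}$ & $\beta_{ab},\beta_{ac},\beta_{cd}$\\
$\{ac,bd\},\{ad,bc\}$ & $\alpha_{ad}>\alpha_{bd}$ & $\alpha_{bc},\alpha_{ac},\alpha_{bd}$ & $\beta_{bd}>\beta_{ad}$ & $\beta_{ac},\beta_{ad},\beta_{bc}$\\
$\{ab,cd\},\{ad,bc\}$ & $\alpha_{cd}>\alpha_{ad}$ & $\alpha_{ab},\alpha_{ad},\alpha_{bc}$ & $\beta_{ad}>\beta_{cd}$ & $\beta_{ab},\beta_{bc},\beta_{cd}$
\end{tabular}
\end{center}

Such a triple obeys a simple rule: if two of its members differ, the third equals the smaller of them; if two of its members are equal, the third is at least as large. Two of the triples of $\alpha$'s share $\alpha_{ac},\alpha_{bd}$, and two of the triples of $\beta$'s share $\beta_{ab},\beta_{cd}$. The rule therefore gives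
\begin{align}
\alpha_{ac}\ne\alpha_{bd}&\ \Longrightarrow\ \alpha_{ab}=\alpha_{bc}=\min(\alpha_{ac},\alpha_{bd}),
&\alpha_{ac}=\alpha_{bd}&\ \Longrightarrow\ \alpha_{ab},\alpha_{bc}\ge\alpha_{ac};\label{eq:alpha}\\
\beta_{ab}\ne\beta_{cd}&\ \Longrightarrow\ \beta_{ac}=\beta_{bc}=\min(\beta_{ab},\beta_{cd}),
&\beta_{ab}=\beta_{cd}&\ \Longrightarrow\ \beta_{ac},\beta_{bc}\ge\beta_{ab}.\label{eq:beta}
\end{align}
We show that in each line the first alternative leads to divisibilities that Lemma~\ref{lem:forbid} excludes.

\begin{lemma}\label{lem:equal}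
$\beta_{ab}=\beta_{cd}$ and $\alpha_{ac}=\alpha_{bd}$.
\end{lemma}

\begin{proof}
Suppose $\beta_{ab}\ne\beta_{cd}$. By \eqref{eq:beta}, $\beta_{ac}=\beta_{bc}\le\beta_{cd}$. If $\alpha_{ac}\le\alpha_{bd}$, then both alternatives of \eqref{eq:alpha} give $\alpha_{ac}\le\alpha_{bc}$, so $s_{ac}\mid s_{bc}$, contrary to Lemma~\ref{lem:forbid}(i). If $\alpha_{ac}>\alpha_{bd}$, then \eqref{eq:alpha} and \eqref{eq:stairs} give $\alpha_{bc}=\alpha_{bd}<\alpha_{cd}$, so $s_{bc}\mid s_{cd}$, contrary to Lemma~\ref{lem:forbid}(ii). Hence $\beta_{ab}=\beta_{cd}$, and then $\beta_{ab}\le\beta_{ac},\beta_{bc}$ by \eqref{eq:beta}.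

Suppose $\alpha_{ac}\ne\alpha_{bd}$. By \eqref{eq:alpha}, $\alpha_{ab}=\alpha_{bc}\le\alpha_{ac}$. Together with $\beta_{ab}\le\beta_{ac},\beta_{bc}$ this gives $s_{ab}\mid s_{ac}$ and $s_{ab}\mid s_{bc}$, contrary to Lemma~\ref{lem:forbid}(iii).
\end{proof}

The remaining coincidences now follow, and the arrangement of the six points is determined; see Figure~\ref{fig:shape}.

\begin{proposition}\label{prop:shape}
There are integers $u,x,v,w\ge 0$ such that
\begin{equation}\label{eq:shape}
\begin{aligned}
s_{ab}&=p^{x}q^{v}, & s_{ad}&=p^{x}q^{w}, & s_{bc}&=p^{\alpha_{bc}}q^{w},\\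
s_{cd}&=p^{\alpha_{cd}}q^{v}, & s_{ac}&=p^{u}q^{\beta_{ac}}, & s_{bd}&=p^{u}q^{\beta_{bd}},
\end{aligned}
\end{equation}
and
\begin{equation}\label{eq:order}
u<x<\alpha_{bc}<\alpha_{cd},\qquad v<w<\beta_{ac}<\beta_{bd}.
\end{equation}
\end{proposition}

\begin{proof}
Put $u=\alpha_{ac}=\alpha_{bd}$ and $v=\beta_{ab}=\beta_{cd}$, by Lemma~\ref{lem:equal}. By \eqref{eq:alpha}, $\alpha_{ac}\le\alpha_{bc}$. Since $s_{ac}\nmid s_{bc}$ by Lemma~\ref{lem:forbid}(i), it follows that $\beta_{bc}<\beta_{ac}$. The rule for the triple $\beta_{ac},\beta_{ad},\beta_{bc}$ gives $\beta_{ad}=\beta_{bc}$. Call this value $w$, so $w<\beta_{ac}$. Since $s_{ad}<s_{bc}$ by Lemma~\ref{lem:stairs} and both have the same exponent of $q$, we have $\alpha_{ad}<\alpha_{bc}$. The rule for the triple $\alpha_{ab},\alpha_{ad},\alpha_{bc}$ gives $\alpha_{ab}=\alpha_{ad}$. Call this value $x$, so $x<\alpha_{bc}$. This proves \eqref{eq:shape}.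

Of the inequalities in \eqref{eq:order} that remain, $u<x$ and $v<w$ are $\alpha_{bd}<\alpha_{ad}$ and $\beta_{cd}<\beta_{ad}$ in \eqref{eq:stairs}. Since $s_{ac}<s_{bd}$ have the same exponent of $p$, we get $\beta_{ac}<\beta_{bd}$. Finally $s_{bc}<s_{cd}$, while the exponent $w$ of $q$ in $s_{bc}$ exceeds the exponent $v$ in $s_{cd}$. Hence $\alpha_{bc}<\alpha_{cd}$.
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.0]
\draw[->] (0,0) -- (5.6,0) node[right] {$\alpha$};
\draw[->] (0,0) -- (0,4.6) node[above] {$\beta$};
\draw[dashed] (1,0) -- (1,4);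
\draw[dashed] (2.2,0) -- (2.2,2);
\draw[dashed] (0,1) -- (4.6,1);
\draw[dashed] (0,2) -- (3.4,2);
\draw[dotted] (3.4,0) -- (3.4,2);
\draw[dotted] (4.6,0) -- (4.6,1);
\draw[dotted] (0,3) -- (1,3);
\draw[dotted] (0,4) -- (1,4);
\fill (2.2,1) circle (2pt) node[above right] {$s_{ab}$};
\fill (2.2,2) circle (2pt) node[above right] {$s_{ad}$};
\fill (3.4,2) circle (2pt) node[above right] {$s_{bc}$};
\fill (4.6,1) circle (2pt) node[above right] {$s_{cd}$};
\fill (1,3) circle (2pt) node[above right] {$s_{ac}$};
\fill (1,4) circle (2pt) node[above right] {$s_{bd}$};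
\node[below] at (1,0) {$u$};
\node[below] at (2.2,0) {$x$};
\node[below] at (3.4,0) {$\alpha_{bc}$};
\node[below] at (4.6,0) {$\alpha_{cd}$};
\node[left] at (0,1) {$v$};
\node[left] at (0,2) {$w$};
\node[left] at (0,3) {$\beta_{ac}$};
\node[left] at (0,4) {$\beta_{bd}$};
\end{tikzpicture}
\caption{The only arrangement of the six numbers $s_{ij}=ij+1=p^{\alpha}q^{\beta}$, drawn at the points $(\alpha,\beta)$, that the arguments of Sections~\ref{sec:stairs} and~\ref{sec:points} leave open. Points on a common dashed line have an equal exponent. Only the order of the coordinates matters, not the spacing.}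
\label{fig:shape}
\end{figure}

\section{The contradiction}\label{sec:end}

By \eqref{eq:shape} and \eqref{eq:order}, $s_{ab}$ divides $s_{ad}$, $s_{bc}$ and $s_{cd}$. Moreover, the quotient $s_{ad}/s_{ab}$ is a power of $q$ and $s_{cd}/s_{ab}$ is a power of $p$. We express $c$ and $d$ through $a,b$ and two new integers $k,l$, compute the three quotients, and play the sizes of $k$ and $l$ against a congruence.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Write $s=s_{ab}=ab+1$. Since $s\mid s_{ad}$ and $s\mid s_{bc}$, Lemma~\ref{lem:share}(i) gives $s\mid d-b$ and $s\mid c-a$. So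
\[
c=a+ks,\qquad d=b+ls,\qquad k,l\ge 1 .
\]
Put $P=p^{\alpha_{bc}-x}$, $Q=q^{w-v}$ and $R=p^{\alpha_{cd}-x}$, all greater than $1$ by \eqref{eq:order}. We compute
\[
\begin{aligned}
s_{ad}&=a(b+ls)+1=s(1+al),\qquad s_{bc}=b(a+ks)+1=s(1+bk),\\
s_{cd}&=(a+ks)(b+ls)+1=s\bigl(1+al+bk+kls\bigr).
\end{aligned}
\]
In the last bracket, $kls=kl(ab+1)=(al)(bk)+kl$. Comparing with \eqref{eq:shape}, we obtain
\begin{align}
1+al&=Q,\label{eq:Q}\\
1+bk&=PQ,\label{eq:PQ}\\
(1+al)(1+bk)+kl&=R,\qquad\text{that is,}\qquad PQ^2+kl=R.\label{eq:R}
\end{align}

\emph{$l$ is large: $l\ge P$.} As $\alpha_{bc}<\alpha_{cd}$, $P$ divides $R$, so \eqref{eq:R} gives $P\mid kl$. By \eqref{eq:PQ}, $k$ is coprime to $P$. Hence $P\mid l$, and $l\ge P$.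

\emph{$k$ is small: $k<P$.} By \eqref{eq:shape} and \eqref{eq:order}, $q^w$ divides both $s_{ad}$ and $s_{bd}$. Lemma~\ref{lem:share}(i) gives $q^w\mid b-a$. Since $Q$ divides $q^w$ and $b-a>0$,
\begin{equation}\label{eq:cong}
Q\mid b-a,\qquad Q\le b-a<b .
\end{equation}
Now \eqref{eq:PQ} gives $Qk<bk<PQ$, so $k<P$.

\emph{$k$ and $l$ are congruent modulo $Q$.} By \eqref{eq:Q} and \eqref{eq:PQ}, $al\equiv -1\equiv bk \pmod Q$. By \eqref{eq:cong}, $bk\equiv ak\pmod Q$. Thus $Q\mid a(l-k)$. Since $a$ is coprime to $Q$ by \eqref{eq:Q}, $Q\mid l-k$.

But $k<P\le l$, and \eqref{eq:Q} gives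
\[
0<l-k<l<1+al=Q ,
\]
so $Q$ cannot divide $l-k$. This contradiction proves the theorem.
\end{proof}

\begin{remark}
That there are only \emph{two} generators is used at the start: it turns three numbers without divisibilities into a staircase with a middle term, and so yields \eqref{eq:stairs}. That $p$ and $q$ are coprime is what allows divisibility to be read off from exponents, and it is what makes Lemma~\ref{lem:compl} work. Primality of $p$ and $q$ is never used.
\end{remark}

\begin{thebibliography}{9}
\bibitem{source}
\emph{Polinomi\'alis-exponenci\'alis diofantikus egyenletek \'es egyenletrendszerek},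
\texttt{https://real-d.mtak.hu/729/7/SzalayLaszlo\_doktori\_mu.pdf}.
\end{thebibliography}

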